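# The limiting Lubell function value of a finite poset exists

## 1. The Lubell function, and the case of a chain

Write $[n]=\{1,\dots,n\}$ and let $2^{[n]}$ be the family of all subsets of $[n]$, ordered by inclusion. We forbid a pattern $P$ among inclusions, ask how large a family avoiding $P$ can be, and measure size by a sum that gives every level the same total weight. The question is whether this maximum settles down as $n\to\infty$.

**Definition (containment).** Let $P$ be a finite poset. A family $\mathcal F\subseteq 2^V$, where $V$ is a finite set, is *$P$-free* if there is no injection $f:P\to\mathcal F$ such that $x\le y$ in $P$ implies $f(x)\subseteq f(y)$.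

This is weak containment: incomparable elements of $P$ may be sent to comparable sets. For example, let $P$ be the poset $\{a,b,c\}$ with $a<b$ and $a<c$ only. Then the chain $\emptyset\subset\{1\}\subset\{1,2\}$ contains $P$, by $a\mapsto\emptyset$, $b\mapsto\{1\}$, $c\mapsto\{1,2\}$.

**Definition (Lubell function).** For $\mathcal G\subseteq 2^W$ with $|W|=d$, let $p_i(\mathcal G)$ be the probability that a uniformly random $i$-subset of $W$ lies in $\mathcal G$. The Lubell function of $\mathcal G$ is
$$\bar h(\mathcal G)=\sum_{F\in\mathcal G}\frac1{\binom d{|F|}}=\sum_{i=0}^{d}p_i(\mathcal G).$$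
We write $\bar h_n$ when the ground set is $[n]$. The $i$-th member of a uniformly random full chain $\emptyset\subset\{x_1\}\subset\{x_1,x_2\}\subset\dots\subset W$ is a uniform $i$-subset, so $\bar h(\mathcal G)$ is the expected number of members of $\mathcal G$ met by such a chain. Let
$$\lambda_n(P)=\max\{\bar h_n(\mathcal F):\mathcal F\subseteq2^{[n]}\text{ is }P\text{-free}\},\qquad \lambda(P)=\lim_{n\to\infty}\lambda_n(P)\ \text{ if the limit exists.}$$

Throughout, $P$ is finite and nonempty, and $K=|P|-1$. If $K=0$, only the empty family is $P$-free and $\lambda_n(P)=0$ for all $n$. So from now on $K\ge1$.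

Only two facts about $P$-freeness will ever be used.

* **(A)** If $\mathcal F\subseteq2^V$ is $P$-free, $\mathcal D\subseteq2^W$, and $\varphi:\mathcal D\to2^V$ is injective and order preserving, then $\{S\in\mathcal D:\varphi(S)\in\mathcal F\}$ is $P$-free. Indeed, if $f$ maps $P$ into this family as in the definition, then $\varphi\circ f$ maps $P$ into $\mathcal F$ in the same way.
* **(B)** A $P$-free family contains no chain of $K+1=|P|$ distinct sets, since a linear extension of $P$ would map $P$ onto that chain. So every full chain meets at most $K$ members, and $\bar h\le K$.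

**Proposition 1.** If $P$ is a chain with $K+1$ elements, then $\lambda_n(P)=K$ for all $n\ge K-1$. In particular $\lambda(P)=K$.

*Proof.* By (B), $\lambda_n(P)\le K$. For the lower bound take all sets of size less than $K$. These are $K$ full levels, each contributing $1$. A chain of distinct sets in this family has distinct sizes, hence at most $K$ members. $\blacksquare$

What changes for general $P$? The upper bound $K$ is still there, but it need not be attained. Two examples by hand show what can happen.

*The poset $a<b$, $a<c$.* Here $K=2$. The family consisting of $[n]$ and all $(n-1)$-sets has no member contained in two others, so it is $P$-free. Its Lubell value is $2$ for $n\ge1$, hence $\lambda_n(P)=2$ for all $n\ge1$.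

*The diamond $a<b<d$, $a<c<d$.* Here $K=3$. For $n=2$ the four subsets form a diamond, so at least one must be left out; the cheapest is a singleton, of weight $\frac12$. Three sets cannot contain a four-element poset. So $\lambda_2=\frac52$, which is less than $K$. For $n=2s$, let $\mathcal F$ consist of $\emptyset$, the singletons $\{e\}$ with $e$ even, the pairs $\{e,o\}$ with $e$ even and $o$ odd, and the pairs $\{o,o'\}$ of distinct odd numbers. The top of a diamond would properly contain three members, two of which are nonempty; but a pair in $\mathcal F$ properly contains at most one nonempty member, and a singleton contains none. So $\mathcal F$ is diamond-free, and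
$$\bar h_{2s}(\mathcal F)=1+\frac12+\frac{s^2+\binom s2}{\binom{2s}2}=\frac32+\frac{3s-1}{4s-2}=\frac94+\frac1{8s-4}.$$
This equals $\lambda_2$ at $s=1$ and then decreases with $s$.

So we cannot expect to produce the extremal family for a general $P$ and read off the limit. We must compare $\lambda_m$ with $\lambda_n$ for $m$ much smaller than $n$, without knowing the maximizers. All the families above live next to $\emptyset$ or next to $[n]$; for such families the comparison is easy.

## 2. Families next to $\emptyset$ and $[n]$ move between cubes at no cost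

For $\mathcal G\subseteq2^W$ with $|W|=d\ge2k$ put
$$b_k(\mathcal G)=\sum_{i<k}p_i(\mathcal G),\qquad t_k(\mathcal G)=\sum_{i<k}p_{d-i}(\mathcal G),\qquad V_k(\mathcal G)=\sum_{i=k}^{d-k}p_i(\mathcal G),$$
the masses at the bottom, at the top, and in the middle. Thus $\bar h=b_k+t_k+V_k$.

**Lemma 2 (transfer).** Let $2k\le m\le N$, let $|W|=N$, and let $\mathcal G\subseteq2^W$ be $P$-free. Then there is a $P$-free family on an $m$-element set, all of whose members have size $<k$ or $>m-k$, with Lubell value at least $(b_k+t_k)(\mathcal G)$.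

*Proof.* Let $U$ be a uniformly random $m$-subset of $W$. On the sets $S\subseteq U$ with $|S|<k$ let $\psi(S)=S$, and on those with $|S|>m-k$ let $\psi(S)=S\cup(W\setminus U)$. Since $m\ge2k$, the two ranges of sizes are disjoint and a set of the second kind is never contained in one of the first kind. So $\psi$ is order preserving. Since $\psi(S)\cap U=S$, it is injective. By (A), $\mathcal G_U=\{S:\psi(S)\in\mathcal G\}$ is $P$-free.

A uniform $i$-subset of the random set $U$ is a uniform $i$-subset of $W$. For $i<k$, apply this to $S$: the expectation of $p_i(\mathcal G_U)$ is $p_i(\mathcal G)$. For the top levels apply it to $R=U\setminus S$, where $|R|=i<k$: here $\psi(S)=W\setminus R$, so the expectation of $p_{m-i}(\mathcal G_U)$ is $p_{N-i}(\mathcal G)$. Hence $E\,\bar h(\mathcal G_U)=(b_k+t_k)(\mathcal G)$, and some $U$ does at least as well as the average. $\blacksquare$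

For $m\ge2k$ let $\sigma_{k,m}(P)$ be the maximum of $\bar h_m(\mathcal F)$ over $P$-free $\mathcal F\subseteq2^{[m]}$ all of whose members have size $<k$ or $>m-k$.

**Proposition 3.** For fixed $k$, $\sigma_{k,m}(P)$ is nonincreasing in $m\ge2k$. Hence $\sigma_k(P)=\lim_m\sigma_{k,m}(P)$ exists.

*Proof.* Let $2k\le m\le N$ and let $\mathcal G\subseteq2^{[N]}$ attain $\sigma_{k,N}$. Then $V_k(\mathcal G)=0$, so $(b_k+t_k)(\mathcal G)=\sigma_{k,N}$, and Lemma 2 gives $\sigma_{k,m}\ge\sigma_{k,N}$. A nonincreasing sequence of nonnegative numbers converges. $\blacksquare$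

So the problem restricted to $k$ levels at each end is solved by one averaging. In general a family may have mass in the middle. The results to be proved say that this mass is not needed.

**Theorem 1.** For every finite poset $P$, $\lim_{n\to\infty}\lambda_n(P)$ exists.

**Theorem 2.** For fixed $k$, $\sigma_{k,m}(P)$ is nonincreasing in $m\ge2k$, and with $\sigma_k(P)=\lim_m\sigma_{k,m}(P)$ one has $\lambda(P)=\sup_k\sigma_k(P)$. So $\lambda(P)$ is always approached by families living on a bounded number of levels next to $\emptyset$ and $[m]$. The same holds for any classes $\mathcal C_n$ of families in $2^{[n]}$ (in place of "$P$-free") that are nonempty, invariant under relabelling the ground set, closed under pull-back along order-embeddings, and have bounded chains (precise statement in Section 10).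

For $K=0$ all quantities are $0$ and both statements about $P$ are trivial.

## 3. Deleting one level at a time, and the harmonic series

The sensible first attempt is to imitate Lemma 2 for all levels. Pass from $n$ to $n-1$: choose a level $c$ and a uniform $w\in[n]$, and map $S\subseteq[n]\setminus\{w\}$ to $S$ if $|S|<c$ and to $S\cup\{w\}$ if $|S|\ge c$. This map is injective and order preserving, so a $P$-free $\mathcal F\subseteq2^{[n]}$ pulls back to a $P$-free family. A uniform $i$-subset of $[n]\setminus\{w\}$ is, on average over $w$, a uniform $i$-subset of $[n]$, and together with $w$ it is a uniform $(i+1)$-subset. So the expected Lubell value of the pull-back is $\bar h(\mathcal F)-p_c(\mathcal F)$: exactly the level $c$ is lost. Since $\sum_cp_c(\mathcal F)\le K$, some $c\in\{0,\dots,n\}$ has $p_c\le K/(n+1)$, and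
$$\lambda_{n-1}(P)\ge\lambda_n(P)-\frac K{n+1}.\tag{1}$$

Here the attempt stops: the losses $K/(n+1)$ have a divergent sum. Inequality (1) and $0\le\lambda_n\le K$ do not imply convergence. The sequence $a_n=\frac14(2+\sin\log n)$ lies in $[0,1]$, does not converge, and satisfies $|a_n-a_{n-1}|\le\frac14\log\frac n{n-1}\le\frac1{4(n-1)}\le\frac1{n+1}$ for $n\ge2$.

The loss comes from mass spread thinly over many levels: if a few levels carried nearly all the mass, we would delete the others. So we want near-maximizers with almost no mass in the middle, and we must produce them from an arbitrary near-maximizer by pull-backs.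

## 4. A bonus for mass near the ends

Fix $\varepsilon,\eta\in(0,1]$; both tend to $0$ at the end. Instead of $\bar h$, maximize
$$\Psi_k(\mathcal G)=\bar h(\mathcal G)+\varepsilon(b_k+t_k)(\mathcal G)=(1+\varepsilon)(b_k+t_k)(\mathcal G)+V_k(\mathcal G).$$
Let $\Psi_k^*=\limsup_n\max\{\Psi_k(\mathcal F):\mathcal F\subseteq2^{[n]}\ P\text{-free}\}$. Since $b_k+t_k$ does not decrease with $k$ (as long as the ground set has at least $2k$ points), neither does $\Psi_k^*$. It is at most $(1+\varepsilon)K$, so $\Psi^*=\lim_k\Psi_k^*$ exists. Since $\Psi_k\ge\bar h$, we have $\Psi^*\ge\limsup_n\lambda_n(P)$.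

Here is what the bonus buys. Take $k$ with $\Psi^*_k$ very close to $\Psi^*$, and a family with $\Psi_k$ very close to $\Psi^*$. Widen the ends from $k$ to a much larger $k_1$. Then $\Psi$ grows by $\varepsilon$ times the mass on the newly included levels; but $\Psi_{k_1}$ cannot noticeably exceed $\Psi^*$. So there is almost no mass on the levels from $k$ to $k_1-1$, and the same at the top. The deep middle is not yet controlled; that is the work of Sections 5 to 8.

**Choice of parameters.** They are chosen in this order; the places of use are indicated.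

* $\gamma_{K+1}=1$ and $\gamma_r=\varepsilon^2\eta\,\gamma_{r+1}^2/(960K^2)$ for $r=K,\dots,0$: thresholds for a deficiency (Section 6). We have $\gamma_0<\dots<\gamma_{K+1}=1$, and $\gamma_r\le\eta$ for $r\le K$.
* $C=\lceil768K^3/(\varepsilon^2\gamma_0^3)\rceil$ (the end of Section 7) and $\gamma=\gamma_0/3$.
* $k\ge1$ with $\Psi_k^*\ge\Psi^*-\gamma$. Then $\Lambda=Ck\ge k$ and $k_1=k+2\Lambda$.
* $n_0$ such that $\Psi_{k_1}(\mathcal G)\le\Psi_{k_1}^*+\gamma\le\Psi^*+\gamma$ for every $P$-free $\mathcal G$ on a ground set of size $d\ge\max(n_0,2k_1)$. It exists by the definition of limsup.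
* An arbitrary integer $m\ge2k$, the target dimension. Note that $k$ does not depend on $m$.
* $N_{K+1}=\max(n_0,2k_1,2k\Lambda,m)$, and for $r=K,\dots,0$: $M_r=N_{r+1}+k+\Lambda$ and $N_r=\lceil K/\eta\rceil M_r$. These are lower bounds for dimensions, and $N_0\ge N_1\ge\dots\ge N_{K+1}$.
* $n\ge N_0$ and a $P$-free $\mathcal F\subseteq2^{[n]}$ with $\Psi_k(\mathcal F)\ge\Psi_k^*-\gamma\ge\Psi^*-2\gamma$. Such $n$ exist by the definition of limsup.

From here to Section 8 all of these, including $\mathcal F$, are fixed.

## 5. States, and what one step costs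

We pull $\mathcal F$ back to smaller cubes by maps that keep the $k$ levels at each end untouched and shift only the middle.

**Definition (state).** A *state* is a pair $Z=(X,Y)$ of disjoint subsets of $[n]$. Put $W(Z)=[n]\setminus(X\cup Y)$ and $\dim Z=|W(Z)|$. A state is *admissible* if $\dim Z\ge N_{K+1}$; only admissible states are used. With $d=\dim Z$, define for $S\subseteq W(Z)$
$$\varphi_Z(S)=\begin{cases}S,&|S|<k,\\ S\cup X,&k\le|S|\le d-k,\\ S\cup X\cup Y,&|S|>d-k,\end{cases}\qquad \mathcal F^Z=\{S\subseteq W(Z):\varphi_Z(S)\in\mathcal F\}.$$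

To see the shape of the map, ignore admissibility for a moment and take $n=5$, $k=1$, $X=\{4\}$, $Y=\{5\}$. Then $W=\{1,2,3\}$, and $\emptyset\mapsto\emptyset$, $\{1\}\mapsto\{1,4\}$, $\{1,2\}\mapsto\{1,2,4\}$, $\{1,2,3\}\mapsto[5]$. The set $X$ is added on entering the middle, and $Y$ on leaving it.

The map $\varphi_Z$ is order preserving, because the added set grows with $|S|$. Since $\varphi_Z(S)\cap W(Z)=S$, it is injective, and even an order-embedding: $\varphi_Z(S)\subseteq\varphi_Z(S')$ implies $S\subseteq S'$. By (A), $\mathcal F^Z$ is $P$-free.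

**Definition (deficiency).** For an admissible state $Z$ put $D(Z)=\Psi^*+\gamma-\Psi_k(\mathcal F^Z)$.

By the choice of $n_0$ and monotonicity in $k$, $\Psi_k(\mathcal F^Z)\le\Psi_{k_1}(\mathcal F^Z)\le\Psi^*+\gamma$. So $0\le D(Z)\le\Psi^*+\gamma\le(1+\varepsilon)K+\gamma\le3K$. Since $\mathcal F^{(\emptyset,\emptyset)}=\mathcal F$, the choice of $\mathcal F$ gives $D(\emptyset,\emptyset)\le3\gamma=\gamma_0$.

**Definition (steps).** A *bottom step* replaces $(X,Y)$ by $(X\cup\{w\},Y)$, and a *top step* replaces it by $(X,Y\cup\{w\})$, with $w$ uniform in $W(Z)$. For $0\le u<2\Lambda$ and $d=\dim Z$ put $q_u(Z)=p_{k+u}(\mathcal F^Z)$ for the bottom type and $q_u(Z)=p_{d-k-u}(\mathcal F^Z)$ for the top type. Write $q=q_0$.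

So $q_0,q_1,\dots$ are the masses of the middle levels, read inwards from the end where the step acts. Let $S$ be a uniform $k$-subset of $W(Z)$. By the definition of $\varphi_Z$ on levels $k$ and $d-k$ (in the latter case $S$ is the complement in $W(Z)$ of the $(d-k)$-set),
$$q(Z)=\Pr(X\cup S\in\mathcal F)\ \text{(bottom)},\qquad q(Z)=\Pr([n]\setminus(Y\cup S)\in\mathcal F)\ \text{(top)}.\tag{2}$$

**Step 1: the effect of one step on every level.** We need the expected change of $\Psi_k$. Let $Z'$ arise from $Z$ by a step, both admissible, $d=\dim Z$. A uniform $i$-subset $S$ of $W(Z)\setminus\{w\}$, with $w$ uniform, is a uniform $i$-subset of $W(Z)$, and $S\cup\{w\}$ is a uniform $(i+1)$-subset.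

* For $i<k$ both maps act as the identity on $i$-sets, so $E\,p_i(\mathcal F^{Z'})=p_i(\mathcal F^Z)$ and $E\,b_k(\mathcal F^{Z'})=b_k(\mathcal F^Z)$.
* At the top, $\varphi_{Z'}(S)=[n]\setminus R$ with $R=W(Z')\setminus S$ and $|R|<k$. This has the same form for $Z$ with $R\subseteq W(Z)$. Since $R$ is on average uniform in $W(Z)$, $E\,t_k(\mathcal F^{Z'})=t_k(\mathcal F^Z)$.
* For $k\le i\le d-1-k$ and a bottom step, $\varphi_{Z'}(S)=S\cup\{w\}\cup X=\varphi_Z(S\cup\{w\})$, because $k\le i+1\le d-k$. So $E\,p_i(\mathcal F^{Z'})=p_{i+1}(\mathcal F^Z)$.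
* For $k\le i\le d-1-k$ and a top step, $\varphi_{Z'}(S)=S\cup X=\varphi_Z(S)$. So $E\,p_i(\mathcal F^{Z'})=p_i(\mathcal F^Z)$.

Summing the middle levels $k,\dots,d-1-k$ of $Z'$ gives the levels $k+1,\dots,d-k$ of $Z$ for a bottom step and $k,\dots,d-k-1$ for a top step. In both cases $E\,V_k(\mathcal F^{Z'})=V_k(\mathcal F^Z)-q(Z)$, while $b_k$ and $t_k$ are kept in expectation. Therefore
$$E\,D(Z')=D(Z)+q(Z),\qquad E\,q_u(Z')=q_{u+1}(Z)\quad(0\le u<2\Lambda-1).\tag{3}$$
The second equation is the third bullet with $i=k+u$ for the bottom type, and the fourth bullet with $i=(d-1)-k-u$ for the top type. These indices are in the middle range since $d-1\ge2k_1=2k+4\Lambda$.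

**Step 2: the bonus bounds the nearby mass by the deficiency.** We have $\Psi^*+\gamma\ge\Psi_{k_1}(\mathcal F^Z)$, and $\Psi_{k_1}-\Psi_k$ is $\varepsilon$ times the mass on the levels $k,\dots,k_1-1$ and $d-k_1+1,\dots,d-k$. Since $k_1=k+2\Lambda$, for either type
$$D(Z)\ \ge\ \varepsilon\sum_{u=0}^{2\Lambda-1}q_u(Z).\tag{4}$$

**Step 3: the deficiency grows by a bounded factor in $2\Lambda$ steps.** Let $Z_v$ arise from $Z=Z_0$ by $v\le2\Lambda$ steps of one type, all states admissible. Iterating the second part of (3), $E\,q(Z_u)=E\,q_1(Z_{u-1})=\dots=q_u(Z)$. So by the first part of (3), then (4),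
$$E\,D(Z_v)=D(Z)+\sum_{u<v}q_u(Z)\le\Bigl(1+\frac1\varepsilon\Bigr)D(Z)\le\frac2\varepsilon D(Z).\tag{5}$$

Can we stop here? To clear the middle we must take a number of steps of the order of the dimension, with no bound in terms of $\Lambda$. Applying (5) to consecutive blocks of $2\Lambda$ steps bounds the deficiency only by $(2/\varepsilon)^j\gamma_0$ after $j$ blocks. After boundedly many blocks this is worse than the trivial bound $3K$, and we learn nothing. We need a bound on the *total* loss $E\sum q(Z_j)$ that does not depend on the number of steps.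

The idea is as follows. By (2), the loss $q(Z_j)$ is the probability that adding a random $k$-set $S$ to $X_j$ hits a member of $\mathcal F$. Suppose each such hit made the deficiency jump from a small value to at least a constant $\kappa$. Adding $S$ commutes with the later steps, so the two walks, with $S$ and without it, would have different deficiencies for about $\Lambda$ further steps. But adding $S$ is the same in law as walking $k$ steps further, and the mean square of $D(Z_{j+k})-D(Z_j)$, summed over all $j$, telescopes to a sum of only $k$ terms. Since $\Lambda=Ck$ with $C$ large, hits must be rare. What if a hit does *not* raise the deficiency? Then we move to that state and keep the member of $\mathcal F$ just hit; the members kept form a chain, so this happens at most $K$ times.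

## 6. A state from which every hit is expensive

This section produces the starting point. Write $(X,Y)\succeq(X',Y')$ if $X\supseteq X'$ and $Y\supseteq Y'$. Let $Z^{(0)}=(\emptyset,\emptyset)$, which has $\dim Z^{(0)}=n\ge N_0$ and $D(Z^{(0)})\le\gamma_0$. Given $Z^{(r)}$ with $0\le r\le K$, $\dim Z^{(r)}\ge N_r$ and $D(Z^{(r)})\le\gamma_r$, consider the condition:

> $(H_r)$: for every $Z=(X,Y)\succeq Z^{(r)}$ with $\dim Z\ge N_{r+1}+k$ and every $k$-subset $S\subseteq W(Z)$: if $X\cup S\in\mathcal F$ then $D(X\cup S,Y)\ge\gamma_{r+1}$; if $[n]\setminus(Y\cup S)\in\mathcal F$ then $D(X,Y\cup S)\ge\gamma_{r+1}$.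

If $(H_r)$ fails, let $Z^{(r+1)}$ be a violating state $(X\cup S,Y)$ or $(X,Y\cup S)$, and record the member $X\cup S$ or $[n]\setminus(Y\cup S)$ of $\mathcal F$, respectively (a *bottom* or a *top* record). Then $\dim Z^{(r+1)}\ge N_{r+1}$ and $D(Z^{(r+1)})<\gamma_{r+1}$, so the next condition can be considered.

**The failures stop.** We show that the records form a chain of distinct sets. Write $Z^{(a)}=(X^{(a)},Y^{(a)})$. A bottom record made at the $a$-th failure is $X^{(a)}$, and it properly contains $X^{(a-1)}$ because $k\ge1$; so bottom records strictly increase. In the same way a top record is $[n]\setminus Y^{(b)}$, and top records strictly decrease. For a bottom record $X^{(a)}$ and a top record $[n]\setminus Y^{(b)}$ put $c=\max(a,b)$. Then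
$$X^{(a)}\subseteq X^{(c)}\subsetneq[n]\setminus Y^{(c)}\subseteq[n]\setminus Y^{(b)},$$
where the middle inclusion is proper because $W(Z^{(c)})\ne\emptyset$. So $r$ failures give a chain of $r$ distinct members of $\mathcal F$, and by (B) there are at most $K$ failures. Hence for some $r\in\{0,\dots,K\}$ we reach a $Z^{(r)}$ that satisfies $(H_r)$.

Fix this $r$, and put
$$\kappa=\gamma_{r+1}\in[\gamma_0,1],\qquad\kappa_1=\varepsilon\kappa/8\le\tfrac18.$$

## 7. The total loss along a walk is at most a constant times the initial deficiency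

Recall that a process $(D_j)$ adapted to an increasing sequence of $\sigma$-fields $(\mathcal A_j)$ is a submartingale if $E[D_{j+1}\mid\mathcal A_j]\ge D_j$. For a walk by steps of one type, (3) gives $E[D(Z_{j+1})\mid Z_0,\dots,Z_j]=D(Z_j)+q(Z_j)$. So the deficiency is a nonnegative submartingale whose drift is exactly the loss.

**Lemma 4.** Fix a type. Let $Z_0=(X_0,Y_0)\succeq Z^{(r)}$ be a (possibly random) state with $|X_0|,|Y_0|$ deterministic, $\dim Z_0=d_0$, and let $T\ge0$ with $d_0-T\ge M_r$. Let $Z_0,Z_1,\dots$ be obtained by steps of the given type. Put $\delta=E\,D(Z_0)$ and $\theta=E\sum_{j<T}q(Z_j)$. Then $\theta\le3K\delta/\kappa_1$.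

*Proof.* If $T=0$ then $\theta=0$, so let $T\ge1$. We write out the bottom type. For the top type, exchange the roles of $X$ and $Y$: put $Z_j=(X_0,Y_j)$, $Z_j^S=(X_0,Y_j\cup S)$, use the events $[n]\setminus(Y_j\cup S)\in\mathcal F$ in place of $X_j\cup S\in\mathcal F$ (these sets form a strictly decreasing chain), and use the second halves of (2) and of $(H_r)$. Formulas (3), (4), (5) hold for both types, so every line below remains valid.

**Step 1: couple the walk with a shifted walk.** We want to run the walk with and without an extra random $k$-set. Given $Z_0$, choose a uniform $k$-subset $S$ of $W(Z_0)$ and a uniform ordering $x_1,x_2,\dots$ of $W(Z_0)\setminus S$. Put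
$$X_j=X_0\cup\{x_1,\dots,x_j\},\quad Z_j=(X_j,Y_0),\quad Z_j^S=(X_j\cup S,Y_0),$$
$$\mathcal A_j=\sigma(Z_0,\dots,Z_j),\quad \mathcal B_j=\sigma(S,Z_0,\dots,Z_j).$$
We use $Z_j$ for $j\le T+\Lambda+k-2$ and $Z_j^S$ for $j\le T+\Lambda-2$. Their dimensions are at least $d_0-T-\Lambda-k\ge M_r-\Lambda-k=N_{r+1}$, so these states are admissible. Also $T+\Lambda+2k\le d_0$, because $N_{r+1}\ge2k_1\ge k$; so there are enough elements $x_j$.

If the ordering $x_1,x_2,\dots$ is followed by a uniform ordering of $S$, the result is a uniform ordering of $W(Z_0)$. This gives three facts.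

1. Given $\mathcal A_j$, $x_{j+1}$ is uniform in $W(Z_j)$. So $(Z_j)$ is the walk of the lemma, and $D(Z_j)$ is a nonnegative $\mathcal A_j$-submartingale with $E[D(Z_{j+1})-D(Z_j)\mid\mathcal A_j]=q(Z_j)$.
2. Given $\mathcal A_j$, $S$ is a uniform $k$-subset of $W(Z_j)$; so is the set of the next $k$ elements added by the walk. Hence $(Z_j,Z_j^S)$ has the same law as $(Z_j,Z_{j+k})$.
3. Given $\mathcal B_j$, $x_{j+1}$ is uniform in $W(Z_j)\setminus S=W(Z_j^S)$. So $(Z_j^S)$ is also a walk by bottom steps, and $D(Z_j^S)$ is a $\mathcal B_j$-submartingale.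

Let $I_j=\mathbf 1[X_j\cup S\in\mathcal F]$ for $j<T$. By fact 2 and (2), $E[I_j\mid\mathcal A_j]=q(Z_j)$. The sets $X_j\cup S$ form a chain of distinct sets, so $\sum_{j<T}I_j\le K$ by (B).

**Step 2: stop when the deficiency becomes $\kappa_1$.** This isolates the loss suffered while the deficiency is small. Let $s=\min\{j:D(Z_j)\ge\kappa_1\}$, with $s=\infty$ if there is none among the states in use, and write $a\wedge b=\min(a,b)$. The event $\{j<s\}$ lies in $\mathcal A_j$. Put
$$\theta'=E\sum_{j<s\wedge T}q(Z_j)=E\sum_{j<s\wedge T}I_j .$$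
Summing $E\bigl[\mathbf 1[j<s]\,(D(Z_{j+1})-D(Z_j))\bigr]=E\bigl[\mathbf 1[j<s]\,q(Z_j)\bigr]$ over $j<T$ gives $E\,D(Z_{s\wedge T})=\delta+\theta'$. On $\{s\le T\}$ we have $D(Z_{s\wedge T})\ge\kappa_1$, so $\kappa_1\Pr(s\le T)\le\delta+\theta'$. Also $\{s\le j\}\in\mathcal A_j$, so $\theta-\theta'=E\sum_{s\le j<T}I_j\le K\Pr(s<T)$. Together,
$$\theta\le\theta'+\frac K{\kappa_1}(\delta+\theta').\tag{6}$$
It remains to bound $\theta'$ by a small multiple of $\delta+\theta$.

**Step 3: each early hit separates the two walks for $\Lambda$ steps.** Let $f$ be the first $j<T$ with $I_j=1$, if any. For $i<T$ let $E_i=\{f=i,\ i<s\}$. This event lies in $\mathcal B_i$. The events $E_i$ are disjoint, and since $\sum_{j<T}I_j\le K$,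
$$\sum_{i<T}\Pr(E_i)=\Pr\Bigl(\sum_{j<s\wedge T}I_j\ge1\Bigr)\ge\frac{\theta'}K .$$

Let $i<T$ and $i\le j<i+\Lambda$. On $E_i$ we have $X_i\cup S\in\mathcal F$, $Z_i\succeq Z^{(r)}$ and $\dim Z_i\ge d_0-T\ge M_r\ge N_{r+1}+k$. So $(H_r)$ gives $D(Z_i^S)\ge\kappa$, and by fact 3
$$E[D(Z_j^S)\mid\mathcal B_i]\ge D(Z_i^S)\ge\kappa\quad\text{on }E_i .$$

The walk without $S$ stays low. Given $\mathcal B_i$, the set $X_j\setminus X_i$ is uniform among the $(j-i)$-subsets of $W(Z_i)\setminus S$. In other words, it is a uniform $(j-i)$-subset $U$ of $W(Z_i)$ conditioned on $U\cap S=\emptyset$. Each element of $S$ lies in $U$ with probability $(j-i)/\dim Z_i$, so this condition has probability at least $1-k\Lambda/\dim Z_i\ge\frac12$, because $\dim Z_i\ge N_{K+1}\ge2k\Lambda$. Since $D\ge0$, conditioning at most doubles the expectation. The unconditioned set $U$ describes $j-i<\Lambda$ bottom steps from $Z_i$. So (5) gives, on $E_i$, where $i<s$ and hence $D(Z_i)<\kappa_1$,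
$$E[D(Z_j)\mid\mathcal B_i]\le2\,E[D(Z_j)\mid\mathcal A_i]\le\frac4\varepsilon D(Z_i)\le\frac{4\kappa_1}\varepsilon=\frac\kappa2 .$$

So on $E_i$ the difference $D(Z_j^S)-D(Z_j)$ has conditional mean at least $\kappa/2$ given $\mathcal B_i$. By Jensen's inequality, $E[(D(Z_j^S)-D(Z_j))^2\mid\mathcal B_i]\ge\kappa^2/4$ on $E_i$. For fixed $j$, add over the disjoint events $E_i$ with $i<T$ and $j-\Lambda<i\le j$; then add over $j$. Each $i<T$ is counted for exactly the $\Lambda$ values $j=i,\dots,i+\Lambda-1$, all at most $T+\Lambda-2$. Hence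
$$\sum_{j=0}^{T+\Lambda-2}E\bigl(D(Z_j^S)-D(Z_j)\bigr)^2\ \ge\ \frac{\kappa^2}4\,\Lambda\sum_{i<T}\Pr(E_i)\ \ge\ \frac{\kappa^2\Lambda\,\theta'}{4K}.\tag{7}$$

**Step 4: the same sum telescopes.** This bounds the left side of (7) independently of $T$. Let $e_j=E\,D(Z_j)^2$. Since $D(Z_j)\ge0$ is $\mathcal A_j$-measurable, the submartingale property gives $E[D(Z_j)D(Z_{j+k})]\ge E[D(Z_j)^2]=e_j$. With fact 2,
$$E\bigl(D(Z_j^S)-D(Z_j)\bigr)^2=E\bigl(D(Z_{j+k})-D(Z_j)\bigr)^2=e_{j+k}+e_j-2E[D(Z_j)D(Z_{j+k})]\le e_{j+k}-e_j .$$
Summing over $0\le j\le T+\Lambda-2$ gives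
$$\sum_{j=T+\Lambda-1}^{T+\Lambda+k-2}e_j-\sum_{j=0}^{k-1}e_j\ \le\ \sum_{j=T+\Lambda-1}^{T+\Lambda+k-2}e_j ,$$
a sum of $k$ terms. Since $D\le3K$, $e_j\le3K\,E\,D(Z_j)$, and $E\,D(Z_j)$ is nondecreasing in $j$. Since $0\le\Lambda+k-2\le2\Lambda$, (5) applies from $Z_T$; and $E\,D(Z_T)=\delta+\theta$ by fact 1. So
$$\sum_{j=0}^{T+\Lambda-2}E\bigl(D(Z_j^S)-D(Z_j)\bigr)^2\le k\cdot3K\cdot E\,D(Z_{T+\Lambda+k-2})\le3Kk\cdot\frac2\varepsilon\,E\,D(Z_T)=\frac{6Kk}\varepsilon(\delta+\theta).\tag{8}$$

**Step 5: compare.** We combine (6), (7), (8). From (7) and (8), $\theta'\le\rho(\delta+\theta)$ with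
$$\rho=\frac{24K^2k}{\varepsilon\kappa^2\Lambda}=\frac{24K^2}{\varepsilon\kappa^2C}.$$
Since $\kappa_1\le1\le K$, we have $1+K/\kappa_1\le2K/\kappa_1=16K/(\varepsilon\kappa)$. With $\kappa\ge\gamma_0$ and the choice of $C$,
$$\Bigl(1+\frac K{\kappa_1}\Bigr)\rho\le\frac{384K^3}{\varepsilon^2\kappa^3C}\le\frac12 .$$
So (6) gives $\theta\le\frac12(\delta+\theta)+K\delta/\kappa_1$. That is, $\theta\le\delta+2K\delta/\kappa_1\le3K\delta/\kappa_1$. $\blacksquare$

## 8. A two-phase walk that empties the middle

Let $\mathcal G=\mathcal F^{Z^{(r)}}$ and $N=\dim Z^{(r)}\ge N_r$. We show that $V_k(\mathcal G)\le2\eta$.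

**Step 1: find a thin window.** We choose where the walk should end, so that little mass is left there. For $T_1\in\{0,M_r,2M_r,\dots\}$ with $T_1+M_r\le N$, the windows of levels $[T_1,T_1+M_r-1]$ are disjoint. There are at least $\lfloor N_r/M_r\rfloor=\lceil K/\eta\rceil\ge K/\eta$ of them, and $\sum_ip_i(\mathcal G)\le K$. So some window has mass at most $\eta$, and for its $T_1$
$$\sum_{i=T_1+k}^{T_1+M_r-k}p_i(\mathcal G)\le\eta .$$

**Step 2: walk to the window.** The middle mass is then the loss along the walk plus the mass of the window. From $Z^{(r)}$ perform $T_1$ bottom steps, then $T_2=N-M_r-T_1\ge0$ top steps. The walk ends at a random state $Z_{\rm end}$ of dimension $M_r$, so all its states are admissible. Let $\theta_1,\theta_2$ be the expected sums of $q$ (of the respective type) along the two phases. By Step 1 of Section 5, $V_k$ loses exactly $q$ in expectation at each step, while each bottom step shifts middle levels by one and each top step leaves them in place. So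
$$E\,V_k(\mathcal F^{Z_{\rm end}})=\sum_{i=k}^{M_r-k}p_{i+T_1}(\mathcal G)\le\eta,\qquad V_k(\mathcal G)=\theta_1+\theta_2+E\,V_k(\mathcal F^{Z_{\rm end}})\le\theta_1+\theta_2+\eta .$$

**Step 3: bound the loss by Lemma 4, once for each phase.** Phase 1 starts at the deterministic state $Z^{(r)}$ with $\delta=D(Z^{(r)})\le\gamma_r$, and $N-T_1\ge M_r$. So $\theta_1\le3K\gamma_r/\kappa_1$. Phase 2 starts at a random state $\succeq Z^{(r)}$ with deterministic set sizes. Its dimension is $N-T_1$, and $N-T_1-T_2=M_r$. By (3) its initial expected deficiency is $D(Z^{(r)})+\theta_1\le\gamma_r+3K\gamma_r/\kappa_1\le4K\gamma_r/\kappa_1$. So $\theta_2\le12K^2\gamma_r/\kappa_1^2$. As $\kappa_1\le1\le K$,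
$$\theta_1+\theta_2\le\frac{15K^2\gamma_r}{\kappa_1^2}=\frac{960K^2\gamma_r}{\varepsilon^2\gamma_{r+1}^2}=\eta$$
by the choice of $\gamma_r$. Hence $V_k(\mathcal G)\le2\eta$.

**Step 4: the ends carry almost everything.** We convert this into a lower bound for $b_k+t_k$. Since $D(Z^{(r)})\le\gamma_r\le\eta$, we have $\Psi_k(\mathcal G)=\Psi^*+\gamma-D(Z^{(r)})\ge\Psi^*-\eta$. Subtracting $V_k(\mathcal G)\le2\eta$ from $\Psi_k(\mathcal G)=(1+\varepsilon)(b_k+t_k)(\mathcal G)+V_k(\mathcal G)$,
$$(b_k+t_k)(\mathcal G)\ \ge\ \frac{\Psi^*-3\eta}{1+\varepsilon}.\tag{9}$$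

## 9. Existence of the limit, and its formula

*Proof of Theorem 1.* The family $\mathcal G$ is $P$-free on a ground set of size $N\ge N_r\ge m\ge2k$. Lemma 2 moves its two ends to an $m$-element set. With (9), for **every** $m\ge2k$,
$$\lambda_m(P)\ \ge\ \sigma_{k,m}(P)\ \ge\ \frac{\Psi^*-3\eta}{1+\varepsilon}\ \ge\ \frac{\limsup_n\lambda_n(P)-3\eta}{1+\varepsilon}.\tag{10}$$
Here $m$ was arbitrary and $k$ was chosen before $m$: it depends only on $P,\varepsilon,\eta$. The objects chosen after $m$ (the numbers $N_r,M_r$, the family $\mathcal F$, the index $r$, the state $Z^{(r)}$) do not appear in (10). So (10) holds for all large $m$ with the same $k$, and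
$$\liminf_m\lambda_m(P)\ge\frac{\limsup_n\lambda_n(P)-3\eta}{1+\varepsilon}.$$
Let $\varepsilon,\eta\to0$. Since $0\le\lambda_n\le K$, both $\liminf$ and $\limsup$ are finite, and they are equal. $\blacksquare$

*Proof of Theorem 2 for $P$-free families.* Monotonicity in $m$ is Proposition 3. Trivially $\sigma_{k,m}\le\lambda_m$, so letting $m\to\infty$ gives $\sigma_k\le\lambda(P)$ for all $k$. Conversely, given $\varepsilon,\eta\in(0,1]$, take the $k$ of Section 4 and let $m\to\infty$ in (10): $\sigma_k\ge(\lambda(P)-3\eta)/(1+\varepsilon)$. Since $\varepsilon,\eta$ can be arbitrarily small, $\lambda(P)=\sup_k\sigma_k(P)$. $\blacksquare$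

## 10. Classes closed under pull-back along order-embeddings

**Theorem 2, general version.** For each finite set $V$ let $\mathcal C(V)\neq\emptyset$ be a class of families of subsets of $V$ (invariant under bijections of ground sets) such that

* **(A′)** if $\mathcal F\in\mathcal C(V)$, $\mathcal D\subseteq2^W$, and $\varphi:\mathcal D\to2^V$ satisfies $S\subseteq S'\iff\varphi(S)\subseteq\varphi(S')$, then $\{S\in\mathcal D:\varphi(S)\in\mathcal F\}\in\mathcal C(W)$;
* **(B′)** for some $K$, no $\mathcal F\in\mathcal C(V)$ contains a chain of $K+1$ distinct sets.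

Then $\max_{\mathcal F\in\mathcal C([n])}\bar h_n(\mathcal F)$ converges as $n\to\infty$, and its limit is $\sup_k\lim_m\sigma_{k,m}$, with $\sigma_{k,m}$ defined by $\mathcal C$. Also, $\sigma_{k,m}$ is nonincreasing in $m\ge2k$ for fixed $k$.

*Proof.* If $K=0$, all families in the classes are empty and every quantity is $0$. Let $K\ge1$ be as in (B′), and read "$\mathcal F\in\mathcal C(V)$" for "$\mathcal F\subseteq2^V$ is $P$-free" in Sections 2 and 4 to 9. The maxima exist, because each $\mathcal C([n])$ is finite and nonempty. The maximum in $\sigma_{k,m}$ is over a nonempty set too: (A′) with $\mathcal D=\emptyset$ shows that the empty family belongs to every class. Bijection invariance lets $n_0$ serve all ground sets of the same size.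

Fact (B) was used for the bound $\bar h\le K$, for the number of failures in Section 6, and for $\sum_jI_j\le K$ in Section 7; in each case (B′) gives the same. Fact (A) was used only for the maps $\varphi_Z$ and $\psi$. These are order preserving and satisfy $\varphi_Z(S)\cap W(Z)=S$ and $\psi(S)\cap U=S$. So an inclusion between two images, intersected with $W(Z)$ or with $U$, gives the inclusion between the original sets. Hence both maps satisfy the equivalence in (A′), and (A′) replaces (A). (The map of Section 3 is not part of the proof.) $\blacksquare$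

Two kinds of examples follow.

* Families that are simultaneously $P$-free for all $P$ in an arbitrary nonempty collection of finite nonempty posets. The empty family qualifies, (A′) follows from (A) because an order-embedding is injective and order preserving, and (B′) holds with $K=|P|-1$ for any one $P$ of the collection.
* Families avoiding any collection of nonempty posets as *induced* subposets, provided chains of some fixed length are forbidden as well. The empty family qualifies. If $f$ embeds a poset as an induced subposet in the pulled-back family, then $\varphi\circ f$ does so in $\mathcal F$, because $\varphi$ preserves and reflects inclusion. The same composition carries chains of distinct sets to chains of distinct sets. This gives (A′), and (B′) is the condition on chains.
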